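\title{Quartic equations of the variety of principal minors of symmetric matrices}

\begin{abstract}
Let $Z_n\subset\mathbb{P}^{2^n-1}$ be the variety of principal minors of symmetric $n\times n$ matrices. Holtz and Sturmfels conjectured that the ideal of $Z_n$ is generated by the hyperdeterminantal module, the span of the orbit of the $2\times2\times2$ hyperdeterminant under $\mathfrak{S}_n\ltimes SL(2)^{\times n}$; this holds for $n=3,4$. We show that it fails for every $n\ge5$. There are five independent quartic $SL(2)^{\times5}$-invariants $D_1,\dots,D_5$, and they coincide on $Z_5$ because $Z_5$ contains a dense orbit, that of the principal minors of the adjacency matrix of the pentagon. We also determine all equations of $Z_n$ of degree at most four: there are none below degree four, and the quartics form a space of dimension $\binom n35^{n-3}+4\binom n55^{n-5}$, spanned by the orbits of the hyperdeterminant and of $D_1-D_2$.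
\end{abstract}

\section{Introduction}\label{sec:intro}

A symmetric $n\times n$ matrix has $\binom{n+1}2$ independent entries and $2^n-1$ nonempty principal minors. From $n=3$ on the minors outnumber the entries, so they satisfy polynomial relations. This paper is about the relations of lowest degree.

For $I\subseteq[n]=\{1,\dots,n\}$ and a symmetric complex matrix $A=(a_{ij})$, let $\Delta_I(A)$ be the minor on the rows and columns indexed by $I$, with $\Delta_\emptyset(A)=1$. Subsets of $[n]$ are binary words of length $n$, so the vector of all principal minors lives in a tensor product. Let $V_1,\dots,V_n$ be copies of $\mathbb{C}^2$ with basis $e_0,e_1$, let $V=V_1\otimes\cdots\otimes V_n$, and let $e_I$ be the basis vector with $e_1$ in the factors $i\in I$ and $e_0$ in the others. We call the tensor factors \emph{slots}. The coordinates on $V$ are $z_I$, the polynomial ring is $R=\mathbb{C}[z_I:I\subseteq[n]]=\mathrm{Sym}(V^*)$, and $\Delta(A)=\sum_I\Delta_I(A)e_I$. We write $z_{12}$ for $z_{\{1,2\}}$, and $I\cup j$, $I\setminus j$ for $I\cup\{j\}$, $I\setminus\{j\}$.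

The \emph{variety of principal minors} $Z_n\subset\mathbb{P}(V)$ is the closure of the image of the rational map
\[
\mathbb{P}(S^2\mathbb{C}^n\oplus\mathbb{C})\dashrightarrow\mathbb{P}(V),\qquad [A,t]\mapsto\big[t^{\,n-|I|}\Delta_I(A)\big]_{I\subseteq[n]},
\]
and $\mathcal{I}(Z_n)\subset R$ is its homogeneous ideal. For $t\ne0$ the image point is $[\Delta(A/t)]$, and $\{t\neq0\}$ is dense in the source. Hence a homogeneous $f\in R$ lies in $\mathcal{I}(Z_n)$ if and only if $f(\Delta(A))=0$ for all symmetric $A$. The affine cone $\widehat Z_n\subseteq V$ is the closure of the set of vectors $s\Delta(A)$, $s\in\mathbb{C}$, so it is irreducible. From $s\Delta(A)$ with $s\ne0$ one reads off $s$, the entries $a_{ii}=\Delta_i$ and the squares $a_{ij}^2=\Delta_i\Delta_j-\Delta_{ij}$. The parametrization thus has finite fibers on a dense set, and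
\begin{equation}\label{eq:dim}
\dim\widehat Z_n=\tbinom{n+1}2+1 .
\end{equation}

For $n=2$ this is $4=\dim V$, and there is no equation. For $n=3$ it is $7$, and $Z_3$ is a hypersurface in $\mathbb{P}^7$. The relation arises because $\Delta_{123}$ determines the product $a_{12}a_{13}a_{23}$, whose square is already known from the smaller minors. With $r_0=z_\emptyset z_{123}$, $r_1=z_1z_{23}$, $r_2=z_2z_{13}$, $r_3=z_3z_{12}$, the relation is the vanishing of the $2\times2\times2$ \emph{hyperdeterminant}
\begin{equation}\label{eq:hyp}
\mathrm{hyp}=\sum_{i=0}^3r_i^2-2\sum_{0\le i<j\le3}r_ir_j+4\,(z_\emptyset z_{12}z_{13}z_{23}+z_1z_2z_3z_{123});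
\end{equation}
we verify this in Example~\ref{ex:hyp}.

For larger $n$ the hyperdeterminant yields many equations. It vanishes on the minors of each $3\times3$ principal submatrix, and also on those of each $3\times 3$ principal submatrix of a Schur complement $A/A_K$, a symmetric matrix with principal minors $\Delta_{I\cup K}/\Delta_K$. A symmetry group organizes these equations. Let $G=\mathfrak{S}_n\ltimes SL(2)^{\times n}$ act on $V$, with $SL(2)^{\times n}$ acting slot by slot and $\mathfrak{S}_n$ permuting the slots. This group preserves $Z_n$ (Lemma~\ref{lem:sym}), so $\mathcal{I}(Z_n)$ is a $G$-module. The \emph{hyperdeterminantal module} $\mathcal{H}_n\subset R_4$ is the linear span of the $G$-orbit of the polynomial \eqref{eq:hyp} in the variables $z_I$, $I\subseteq[3]$.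

For partitions $\lambda_1,\dots,\lambda_n$ of $d$, let $S_{\lambda_1}\cdots S_{\lambda_n}$ be the direct sum of the modules $S_{\mu_1}V_1^*\otimes\cdots\otimes S_{\mu_n}V_n^*$ over the distinct rearrangements $(\mu_1,\dots,\mu_n)$ of $(\lambda_1,\dots,\lambda_n)$, where $S_\mu$ is the Schur functor. All we use is that $S_{(d-m,m)}V_i^*$ is, as an $SL(V_i)$-module, the irreducible module $S^{d-2m}V_i^*$ of dimension $d-2m+1$; so $S_{(4)}$, $S_{(3,1)}$, $S_{(2,2)}$ have dimensions $5,3,1$. In this notation $\mathcal{H}_n$ is the irreducible $G$-module $S_{(4)}\cdots S_{(4)}S_{(2,2)}S_{(2,2)}S_{(2,2)}$, of dimension $\binom n35^{n-3}$. By results of Holtz and Sturmfels (see \cite{slides}), $\mathcal{H}_n$ generates $\mathcal{I}(Z_n)$ for $n=3$ and for $n=4$. The natural guess is that every relation among principal minors comes from the one relation for $3\times3$ matrices.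

\medskip
\noindent\textbf{Conjecture} (Holtz--Sturmfels, 2007; see \cite{slides})\textbf{.} \emph{For every $n\ge3$ the ideal $\mathcal{I}(Z_n)$ is generated by $\mathcal{H}_n$.}
\medskip

We show that new quartics appear at $n=5$. Let $B\subseteq[n]$ have odd cardinality and let $j\in B$. Summing over the ordered pairs $(I,J)$ of complementary subsets of $B\setminus j$, put
\begin{equation}\label{eq:Q}
Q_{00}=\sum(-1)^{|I|}z_Iz_J,\qquad Q_{01}=\sum(-1)^{|I|}z_Iz_{J\cup j},\qquad Q_{11}=\sum(-1)^{|I|}z_{I\cup j}z_{J\cup j},
\end{equation}
and $D^B_j=Q_{00}Q_{11}-Q_{01}^2$. For $B=[5]$ we write $D_j=D_j^{[5]}$.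

\begin{theorem}\label{thm:A}
The polynomials $D_1,\dots,D_5$ are linearly independent $SL(2)^{\times5}$-invariant quartics. A combination $\sum_jc_jD_j$ lies in $\mathcal{I}(Z_5)$ if and only if $\sum_jc_j=0$. For every $n\ge5$ the quartic $D_1-D_2$, in the variables $z_I$ with $I\subseteq[5]$, lies in $\mathcal{I}(Z_n)$ but not in the ideal generated by $\mathcal{H}_n$.
\end{theorem}

Thus the conjecture fails for every $n\ge5$, and it holds exactly for $n=3,4$. The second theorem shows that in degree four nothing else is missing.

\begin{theorem}\label{thm:B}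
Let $n\ge3$, and let $\mathcal{K}_n$ be the span of the $G$-orbit of $D_1-D_2$, with $\mathcal{K}_n=0$ for $n<5$. Then $\mathcal{I}(Z_n)_d=0$ for $d\le3$ and $\mathcal{I}(Z_n)_4=\mathcal{H}_n\oplus\mathcal{K}_n$. For $n\ge5$ the $G$-module $\mathcal{K}_n$ is irreducible; as an $SL(2)^{\times n}$-module it is $S_{(4)}\cdots S_{(4)}S_{(2,2)}S_{(2,2)}S_{(2,2)}S_{(2,2)}S_{(2,2)}$ with each arrangement of multiplicity $4$. Thus
\[
\dim\mathcal{I}(Z_n)_4=\tbinom n35^{n-3}+4\tbinom n55^{n-5},
\]
and this is the number of quartics in any minimal homogeneous generating set of $\mathcal{I}(Z_n)$.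
\end{theorem}

For $n=5$ the number is $254$, whereas $\dim\mathcal{H}_5=250$. We do not claim that $\mathcal{H}_n\oplus\mathcal{K}_n$ generates $\mathcal{I}(Z_n)$.

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:inv} and~\ref{sec:pent}, after the preparations of Section~\ref{sec:hw}. The proof of Theorem~\ref{thm:B} occupies the rest of the paper. It attaches a linear form to each multigraph and turns the question of which highest weight vectors vanish on $Z_n$ into the question of which invariants of $\mathfrak{S}_4$ are spanned by these forms (Section~\ref{sec:circ}); a few families of graphs then span everything except in two cases, which are $\mathcal{H}_n$ and $\mathcal{K}_n$.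

\section{The symmetry group and highest weight vectors}\label{sec:hw}

The Lie algebra $\mathfrak{sl}_2$ of the $i$-th slot has the basis $E_i,F_i,H_i$, acting on $V$ as follows. If $i\notin I$, then $E_ie_I=e_{I\cup i}$, $F_ie_I=0$, $H_ie_I=-e_I$. If $i\in I$, then $E_ie_I=0$, $F_ie_I=e_{I\setminus i}$, $H_ie_I=e_I$. These satisfy $[H_i,E_i]=2E_i$, $[H_i,F_i]=-2F_i$, $[E_i,F_i]=H_i$.

\begin{lemma}\label{lem:sym}
For symmetric $A$ and $s\in\mathbb{C}^n$,
\[
\Delta\big(A+\mathrm{diag}(s)\big)=\exp\Big(\sum_is_iE_i\Big)\Delta(A).
\]
The cone $\widehat Z_n$ is stable under $G$.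
\end{lemma}

\begin{proof}
The $I$-th coordinate of both sides is $\sum_{J\subseteq I}\big(\prod_{i\in I\setminus J}s_i\big)\Delta_J(A)$. So $\widehat Z_n$ is stable under the groups $\exp(sE_i)$. Permuting slots corresponds to permuting rows and columns simultaneously. Since $SL(2)$ is generated by the elements $\exp(sE)$ and the element $W$ with $We_1=e_0$, $We_0=-e_1$, it remains to treat $W$, say in slot $1$. Write
\[
A=\begin{pmatrix}a&b^T\\ b&C\end{pmatrix},\qquad A'=\begin{pmatrix}-1/a&b^T/a\\ b/a&C-bb^T/a\end{pmatrix}\qquad(a\ne0).
\]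
Let $1\notin I$. Taking the Schur complement of the corner entry in $A$ and in $A'$ gives $\Delta_{I\cup1}(A)=a\,\Delta_I(A')$ and $\Delta_{I\cup1}(A')=-\Delta_I(A)/a$. This says $W\Delta(A)=a\,\Delta(A')$. Hence $W$ maps a dense subset of $\widehat Z_n$ into $\widehat Z_n$.
\end{proof}

The group acts on $R$ by $(gf)(v)=f(g^{-1}v)$. Then $E_i$ acts as $-\partial_i$, where $\partial_i$ is the derivation with $\partial_iz_I=z_{I\setminus i}$ for $i\in I$ and $\partial_iz_I=0$ for $i\notin I$. A polynomial of degree $d$ has \emph{content} $m=(m_1,\dots,m_n)$ if in each of its monomials $z_{I_1}\cdots z_{I_d}$ the index $i$ belongs to exactly $m_i$ of the sets $I_\alpha$; then $H_i$ acts on it by the scalar $d-2m_i$. A \emph{highest weight vector} of content $m$ is a polynomial of content $m$ killed by all $\partial_i$. We use the following standard facts on a finite-dimensional $SL(2)^{\times n}$-submodule $N\subseteq R_d$.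
\begin{itemize}
\item $N$ is a direct sum of irreducible modules. Each of them is isomorphic to $\bigotimes_iS_{(d-m_i,m_i)}V_i^*$ for a unique $m$ with $0\le m_i\le d/2$; we say it has \emph{content} $m$.
\item A nonzero highest weight vector of content $m$ generates an irreducible module of content $m$, and the multiplicity of that module in $N$ is the dimension of the space of highest weight vectors of content $m$ in $N$.
\end{itemize}
So $\mathcal{I}(Z_n)_d$ is determined by its highest weight vectors, and for these the diagonal of $A$ plays no role. Call a symmetric matrix \emph{hollow} if its diagonal is zero.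

\begin{lemma}\label{lem:hollow}
A highest weight vector $f$ lies in $\mathcal{I}(Z_n)$ if and only if $f(\Delta(A))=0$ for all hollow $A$.
\end{lemma}

\begin{proof}
We have $\frac{d}{ds}f(\exp(sE_i)v)=(\partial_if)(\exp(sE_i)v)=0$, so $f$ is constant on the orbits of the groups $\exp(sE_i)$. By Lemma~\ref{lem:sym}, $f(\Delta(A))$ does not depend on the diagonal of $A$.
\end{proof}

For hollow $A$ only permutations without fixed points contribute to a minor. A permutation $\pi$ of $I$ with $\mathrm{cyc}(\pi)$ cycles has sign $(-1)^{|I|-\mathrm{cyc}(\pi)}$, so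
\begin{equation}\label{eq:der}
\Delta_I(A)=\sum_{\pi\ \text{fixed-point-free on } I}(-1)^{|I|-\mathrm{cyc}(\pi)}\prod_{i\in I}a_{i\pi(i)} .
\end{equation}

\section{Quartic invariants of an odd number of slots}\label{sec:inv}

The basic invariant of $SL(2)$ is the skew form $\omega$ on $\mathbb{C}^2$ with $\omega(e_0,e_1)=1$. On a tensor product of an even number of slots the product of these forms is symmetric. With an odd number of slots, one slot is left over; pairing in all the others gives a symmetric $2\times2$ matrix, and its determinant takes care of the last slot. This is the meaning of \eqref{eq:Q}.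

\begin{lemma}\label{lem:inv}
Let $|B|$ be odd and $j\in B$. Then $D^B_j$ is invariant under $SL(V_i)$ for all $i\in B$, and a permutation $\sigma$ of the slots carries $D^B_j$ to $D^{\sigma(B)}_{\sigma(j)}$. Moreover $D^B_j$ is a highest weight vector of content $m_i=2$ for $i\in B$ and $m_i=0$ for $i\notin B$.
\end{lemma}

\begin{proof}
The variables $z_I$, $I\subseteq B$, are the coordinates of $\bigotimes_{i\in B}V_i$, and their span in $V^*$ is stable under $SL(V_i)$ for $i\in B$. Write a vector of $\bigotimes_{i\in B}V_i$ as $v_0\otimes e_0+v_1\otimes e_1$, where $e_0,e_1$ are in slot $j$ and $v_0,v_1\in\bigotimes_{i\in B\setminus j}V_i$. Let $\Omega$ be the product of the forms $\omega$ over the slots in $B\setminus j$. Then $\Omega(e_I,e_J)$ is $(-1)^{|I|}$ if $I,J$ are complementary in $B\setminus j$ and $0$ otherwise, so $Q_{ab}=\Omega(v_a,v_b)$. Since $|B\setminus j|$ is even, $\Omega$ is symmetric, and $D^B_j$ is the determinant of the symmetric matrix $Q=(\Omega(v_a,v_b))_{a,b}$. The groups $SL(V_i)$, $i\in B\setminus j$, preserve $\Omega$ and fix $Q$. An element $g\in SL(V_j)$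 replaces $v_a$ by $\sum_bg_{ab}v_b$, hence $Q$ by $gQg^T$, which has the same determinant. The definition of $D_j^B$ uses no ordering of $B$, which gives the statement on $\sigma$. The content is read off from \eqref{eq:Q}. Finally $\partial_iD^B_j=0$ for $i\in B$ by invariance, and for $i\notin B$ because no variable involves $i$.
\end{proof}

\begin{example}\label{ex:hyp}
Let $B=[3]$ and $j=3$. Then $Q_{00}=2(z_\emptyset z_{12}-z_1z_2)$, $Q_{11}=2(z_3z_{123}-z_{13}z_{23})$ and $Q_{01}=r_0-r_1-r_2+r_3$. Therefore
\begin{align*}
Q_{01}^2&=\textstyle\sum_ir_i^2+2(r_0r_3+r_1r_2)-2(r_0r_1+r_0r_2+r_1r_3+r_2r_3),\\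
Q_{00}Q_{11}&=4(r_0r_3+r_1r_2)-4(z_\emptyset z_{12}z_{13}z_{23}+z_1z_2z_3z_{123}),
\end{align*}
and $D_3^{[3]}=-\mathrm{hyp}$. As \eqref{eq:hyp} is symmetric in $1,2,3$, all three $D^{[3]}_j$ equal $-\mathrm{hyp}$. For hollow $A$, \eqref{eq:der} gives $\Delta_i=0$, $\Delta_{ij}=-a_{ij}^2$, $\Delta_{123}=2a_{12}a_{13}a_{23}$, so that
\[
\mathrm{hyp}(\Delta(A))=\Delta_{123}^2+4\Delta_{12}\Delta_{13}\Delta_{23}=0 .
\]
By Lemmas~\ref{lem:hollow} and~\ref{lem:inv}, $\mathrm{hyp}\in\mathcal{I}(Z_n)$. The $\mathfrak{S}_n$-translates of $\mathrm{hyp}$ are the polynomials $\mathrm{hyp}_B=-D_j^B$, one for each $3$-subset $B$. Each generates an irreducible $SL(2)^{\times n}$-module of dimension $5^{n-3}$, with $S_{(2,2)}$ in the slots of $B$ and $S_{(4)}$ elsewhere. These modules are pairwise nonisomorphic, and $\mathcal{H}_n$ is their direct sum.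
\end{example}

For three slots the construction gives one invariant three times. For five slots it gives five different ones.

\begin{lemma}\label{lem:indep}
$D_1,\dots,D_5$ are linearly independent.
\end{lemma}

\begin{proof}
For $S\subset[5]$ with $|S|=3$ and $S^c=[5]\setminus S$, we compute the coefficient of $z_\emptyset z_Sz_{S^c}z_{[5]}$ in $D_j$. In a monomial of $Q_{00}Q_{11}$ the two index sets that avoid $j$ are complementary in $[5]\setminus j$. Here they are $\emptyset$ and one of $S,S^c$, of total size at most $3$, so $Q_{00}Q_{11}$ does not contribute. The terms of $Q_{01}$ are $(-1)^{|I|}z_Iz_{[5]\setminus I}$ with $j\notin I$, and the only splitting of our monomial into two such products is $z_\emptyset z_{[5]}\cdot z_Sz_{S^c}$. If $j\notin S$, then $Q_{01}$ contains $z_\emptyset z_{[5]}-z_Sz_{S^c}$ and the coefficient in $-Q_{01}^2$ is $+2$. If $j\in S$, then $Q_{01}$ contains $z_\emptyset z_{[5]}+z_{S^c}z_S$ and the coefficient is $-2$. A relation $\sum_jc_jD_j=0$ thus gives $\sum_{j\notin S}c_j=\sum_{j\in S}c_j$ for all $S$. Comparing two sets $S$ that differ in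 one element shows that all $c_j$ are equal to some $c$, and then $2c=3c$.
\end{proof}

\section{The pentagon and a dense orbit}\label{sec:pent}

Suppose that the orbit of a vector $w$ under $\mathbb{C}^*\times SL(2)^{\times n}$ is dense in $\widehat Z_n$. An invariant $f$ of degree $d$ satisfies $f(s\,gw)=s^df(w)$, so it lies in $\mathcal{I}(Z_n)$ if and only if $f(w)=0$. This is a single linear condition, and of five independent quartic invariants at least four must vanish on $Z_n$. A dense orbit requires $\dim\widehat Z_n\le 3n+1$. By \eqref{eq:dim} this holds exactly for $n\le5$, and for $n=5$ both sides equal $16$. So we look for a symmetric $5\times 5$ matrix whose vector of minors has finite stabilizer. The computation is short if many minors vanish and the matrix has a cyclic symmetry.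

Let $A_0$ be the adjacency matrix of the pentagon with edges $12,23,34,45,51$, and let $w=\Delta(A_0)$. In \eqref{eq:der} a permutation contributes only if each of its cycles is an edge (a $2$-cycle) or a cycle of the graph. The pentagon has no triangle and no $4$-cycle. A $4$-subset spans a path, which has one perfect matching, and for the full set only the two orientations of the $5$-cycle contribute. Hence
\begin{equation}\label{eq:w}
w_\emptyset=1,\quad w_i=0,\quad w_{ij}=\begin{cases}-1&ij\text{ an edge,}\\ 0&\text{otherwise,}\end{cases}\quad w_{ijk}=0,\quad w_{[5]\setminus i}=1,\quad w_{[5]}=2 .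
\end{equation}

\begin{proposition}\label{prop:dense}
The orbit $\mathbb{C}^*\cdot SL(2)^{\times5}\,w$ is dense in $\widehat Z_5$.
\end{proposition}

\begin{proof}
The orbit is contained in $\widehat Z_5$ by Lemma~\ref{lem:sym}, and $\widehat Z_5$ is irreducible of dimension $16$, so it suffices to show that the orbit has dimension $16$. The differential of the orbit map at the identity is the map $X\mapsto Xw$ on the $16$-dimensional Lie algebra $\mathbb{C}\oplus\mathfrak{sl}_2^{\,5}$, and we show that it is injective. Let $X=\kappa+\sum_i(b_iE_i+h_iH_i+c_iF_i)$ with $Xw=0$. The coefficient of $e_J$ in $Xw$ is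
\[
\Big(\kappa+\sum_{i\in J}h_i-\sum_{i\notin J}h_i\Big)w_J+\sum_{i\in J}b_iw_{J\setminus i}+\sum_{i\notin J}c_iw_{J\cup i}.
\]
We insert \eqref{eq:w} for four kinds of sets $J$, with indices modulo $5$:
\begin{align*}
J=\emptyset:&\quad\kappa-\textstyle\sum_ih_i=0,\\
J=\{i\}:&\quad b_i-c_{i-1}-c_{i+1}=0,\\
J=\{i,i+1\}:&\quad\kappa+h_i+h_{i+1}-\textstyle\sum_{k\ne i,i+1}h_k=0,\\
J=\{i-1,i,i+1\}:&\quad -b_{i-1}-b_{i+1}+c_{i+2}+c_{i-2}=0 .
\end{align*}
The first and third lines give $h_i+h_{i+1}=0$ for all $i$. Going once around the pentagon, which has odd length, gives $h_i=-h_i$. So all $h_i$ vanish and $\kappa=0$. By the second line $b_{i-1}=c_{i-2}+c_i$ and $b_{i+1}=c_i+c_{i+2}$, and the fourth line becomes $-2c_i=0$. So all $c_i$ vanish, then all $b_i$, and $X=0$.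
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Invariance and independence are Lemmas~\ref{lem:inv} and~\ref{lem:indep}. By Proposition~\ref{prop:dense}, $\sum_jc_jD_j\in\mathcal{I}(Z_5)$ if and only if $\sum_jc_jD_j(w)=0$. The rotation $(12345)$ of the slots fixes $w$ and permutes the $D_j$ cyclically, so $D_1(w)=\dots=D_5(w)$. We evaluate \eqref{eq:Q} for $j=5$, discarding all terms that contain a singleton, a triple or a non-edge:
\begin{align*}
Q_{00}(w)&=2w_\emptyset w_{1234}+2w_{12}w_{34}=4,\\
Q_{11}(w)&=-2(w_{15}w_{2345}+w_{45}w_{1235})=4,\\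
Q_{01}(w)&=w_\emptyset w_{12345}=2 .
\end{align*}
So $D_j(w)=16-4=12$ for all $j$, and the condition is $\sum_jc_j=0$.

Now let $n\ge5$ and $f=D_1-D_2\ne0$. The value $f(\Delta(A))$ depends only on the principal minors of the upper left $5\times5$ block of $A$, so it is $0$, and $f\in\mathcal{I}(Z_n)_4$. By Lemma~\ref{lem:inv}, $f$ is a highest weight vector; it generates an irreducible $SL(2)^{\times n}$-module with $S_{(2,2)}$ in five slots. Every irreducible summand of $\mathcal{H}_n$ has $S_{(2,2)}$ in exactly three slots (Example~\ref{ex:hyp}), so $f\notin\mathcal{H}_n$. The degree-four part of the ideal generated by $\mathcal{H}_n\subset R_4$ is $\mathcal{H}_n$ itself, so $f$ is not in that ideal.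
\end{proof}

\section{Highest weight vectors and colored circuits}\label{sec:circ}

To find all quartics in $\mathcal{I}(Z_n)$ for all $n$ at once, we need a description of the highest weight vectors and of their values on hollow matrices that does not depend on $n$. We treat the $d$ factors of a monomial as $d$ \emph{colors}: slot $i$ records which colors $\alpha$ have $i\in I_\alpha$. The conditions $\partial_if=0$ then decouple, one for each slot.

Fix a degree $d$ and a content $m$ with $m_i\le d/2$. A tuple $S=(S_1,\dots,S_n)$ of subsets $S_i\subseteq[d]$ with $|S_i|=m_i$ corresponds to the ordered $d$-tuple of index sets $I_\alpha=\{i:\alpha\in S_i\}$, $\alpha\in[d]$. For a function $c$ on such tuples that is invariant under the permutations $\mathfrak{S}_d$ of the colors, put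
\[
f_c=\sum_Sc(S)\prod_{\alpha=1}^dz_{I_\alpha}.
\]
Monomials of content $m$ correspond to $\mathfrak{S}_d$-orbits of tuples, so $c\mapsto f_c$ is a bijection onto the polynomials of degree $d$ and content $m$. Let $P_r$ be the space of functions $x$ on the $r$-subsets of $[d]$ with $\sum_{\alpha\notin T}x(T\cup\alpha)=0$ for all $(r-1)$-subsets $T$. Thus $P_0=\mathbb{C}$, and $P_1$ consists of the functions $y$ on $[d]$ with $\sum_\alpha y(\alpha)=0$. Let $\mathcal{W}=\bigotimes_iP_{m_i}$, a space of functions of $S$.

\begin{lemma}\label{lem:hwv}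
The map $c\mapsto f_c$ is an isomorphism from $\mathcal{W}^{\mathfrak{S}_d}$ onto the space of highest weight vectors of degree $d$ and content $m$.
\end{lemma}

\begin{proof}
Applying $\partial_i$ to $\prod_\alpha z_{I_\alpha}$ removes one color from $S_i$ in all possible ways. Hence $\partial_if_c=f_{c'}$, where $c'(\dots,T,\dots)=\sum_{\alpha\notin T}c(\dots,T\cup\alpha,\dots)$ in the $i$-th argument, and $c'$ is again invariant. So $\partial_if_c=0$ if and only if $c$ lies in $P_{m_i}$ as a function of $S_i$, for all values of the other arguments. This holds for all $i$ if and only if $c\in\mathcal{W}$.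
\end{proof}

Next we expand $f_c(\Delta(A))$ for hollow $A$. Its monomials $a^\Gamma=\prod_{i<j}a_{ij}^{\mu_{ij}}$ are indexed by loopless multigraphs $\Gamma$ on $[n]$, with $\mu_{ij}$ edges between $i$ and $j$. We regard parallel edges as distinguishable, and each edge as consisting of two half-edges, one at each end. Suppose that $\Gamma$ has degree $2m_i$ at $i$. A \emph{transition system} $\tau$ is a partition of the half-edges at each vertex $i$ into $m_i$ pairs, the \emph{passages} through $i$. Splitting every vertex into its passages turns $\Gamma$ into a disjoint union of cycles, the \emph{circuits} of $\tau$; we write $|\tau|$ for their number. A coloring of the circuits by $[d]$ is \emph{proper} if different passages through the same vertex have different colors. It then defines a tuple $S$, where $S_i$ is the set of colors of the passages through $i$. Define a linear form on $\mathcal{W}$ by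
\begin{equation}\label{eq:Phi}
\Phi_\Gamma(c)=\sum_\tau(-2)^{|\tau|}\sum_{\text{proper colorings}}c(S).
\end{equation}

\begin{lemma}\label{lem:coef}
For hollow $A$, only graphs $\Gamma$ of degree $2m_i$ at $i$ occur in $f_c(\Delta(A))$, and the coefficient of $a^\Gamma$ is $(-1)^{\sum_im_i}\,\Phi_\Gamma(c)/\prod_{i<j}\mu_{ij}!$.
\end{lemma}

\begin{proof}
By \eqref{eq:der}, and since $\sum_\alpha|I_\alpha|=\sum_im_i$,
\[
f_c(\Delta(A))=(-1)^{\sum_im_i}\sum_S\ \sum_{(\pi_1,\dots,\pi_d)}c(S)\,(-1)^{\sum_\alpha\mathrm{cyc}(\pi_\alpha)}\prod_\alpha\prod_{i\in I_\alpha}a_{i\pi_\alpha(i)},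
\]
where $\pi_\alpha$ runs over the fixed-point-free permutations of $I_\alpha$. Draw an arc $i\to\pi_\alpha(i)$ of color $\alpha$ for each $\alpha$ and $i\in I_\alpha$. Since $a_{ij}=a_{ji}$, the monomial is $a^\Gamma$, where $\mu_{ij}$ counts the arcs between $i$ and $j$ in both directions. For each color in $S_i$ one arc enters $i$ and one leaves, so $\Gamma$ has degree $2m_i$ at $i$. There are $\prod\mu_{ij}!$ bijections from the arcs to the edges of $\Gamma$ that respect endpoints. A tuple of permutations with such a bijection colors and orients each edge of $\Gamma$. Pairing the incoming and the outgoing half-edge of each color at each vertex gives a transition system whose circuits are the cycles of the $\pi_\alpha$, properly colored and oriented. Conversely, a transition system with a proper coloring and an orientation of each circuit determines the permutations and the bijection. Every circuit has two orientations; this includes circuits of length $2$, as their two edges are distinguishable, and there are none of length $1$. Summing the sign $(-1)^{|\tau|}$ over the orientations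 gives $(-2)^{|\tau|}$.
\end{proof}

\begin{example}
Let $d=n=2$ and $m=(1,1)$. With $y(1)=1$, $y(2)=-1$ and $c(\alpha,\beta)=y(\alpha)y(\beta)$ we get $f_c=2(z_\emptyset z_{12}-z_1z_2)$, whose value on a hollow matrix is $-2a_{12}^2$. The graph is a double edge, with one transition system and one circuit, so $\Phi_\Gamma(c)=-2\sum_\alpha y(\alpha)^2=-4$. Division by $2!$ gives $-2$.
\end{example}

Permuting the colors permutes the proper colorings, so $\Phi_\Gamma$ lies in $M=(\mathcal{W}^*)^{\mathfrak{S}_d}$. Let $\mathcal{A}\subseteq M$ be the span of all $\Phi_\Gamma$. For a finite group acting on a complex vector space, restriction identifies the invariant linear forms with the dual of the space of invariants; so $M$ is the dual of $\mathcal{W}^{\mathfrak{S}_d}$. By Lemmas~\ref{lem:hollow}, \ref{lem:hwv} and~\ref{lem:coef}, the highest weight vectors in $\mathcal{I}(Z_n)_d$ form the annihilator of $\mathcal{A}$. This proves the following.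

\begin{proposition}\label{prop:mult}
The multiplicity in $\mathcal{I}(Z_n)_d$ of the irreducible $SL(2)^{\times n}$-module of content $m$ is $\dim M-\dim\mathcal{A}$.
\end{proposition}

We regard elements of $\mathcal{W}^*$ as multilinear forms in one variable from $P_{m_i}$ for each slot $i$ with $m_i>0$, by evaluating on the product of these functions. A permutation $\sigma$ of the colors acts on forms by replacing each color $\alpha$ at which a variable is evaluated by $\sigma\alpha$. We name a vertex by its variable. Three properties follow from \eqref{eq:Phi}.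
\begin{itemize}
\item[(a)] Slots with $m_i=0$ are isolated vertices and play no role, so the multiplicity does not depend on $n$.
\item[(b)] Renumbering slots of equal content carries $\Phi_\Gamma$ to the form of the renumbered graph, so it preserves $\mathcal{A}$.
\item[(c)] Properness is a condition at each vertex, so $\Phi_{\Gamma\sqcup\Gamma'}=\Phi_\Gamma\Phi_{\Gamma'}$. Products of elements of the spaces $\mathcal{A}$ in disjoint sets of variables lie in $\mathcal{A}$.
\end{itemize}

\section{Degrees at most three}\label{sec:low}

For $d\le3$ all $m_i$ are at most $1$, so the variables are $y_1,\dots,y_l\in P_1$ and the graphs are disjoint unions of cycles. Let $Y=P_1^*$, for any $d$. A \emph{block} is a product $\phi=\prod_{i\in L}y_i$ with $L\ne\emptyset$, viewed as a function of the color, and $p(\phi)=\sum_\alpha\phi(\alpha)$. Whenever several blocks occur in one form, their index sets are disjoint and together exhaust the variables $y_i$ under consideration. Note that $p(y_i)=0$. A cycle through the vertices of a block $\phi$ with at least two factors (a double edge for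 two factors) has one transition system and one circuit, so
\begin{equation}\label{eq:cycle}
\Phi_{\text{cycle}}=-2\,p(\phi).
\end{equation}

\begin{lemma}\label{lem:Y1}
The space $(Y^{\otimes l})^{\mathfrak{S}_d}$ is spanned by the products $p(\phi_1)\cdots p(\phi_r)$ in which every block has at least two factors.
\end{lemma}

\begin{proof}
The forms $\prod_iy_i(\alpha_i)$ span $Y^{\otimes l}$. Grouping the variables evaluated at the same color, we write such a form as $\prod_{j\le r}\phi_j(\alpha_j)$ with distinct colors $\alpha_1,\dots,\alpha_r$. Averaging over $\mathfrak{S}_d$ shows that the invariants are spanned by the sums $\sum\prod_j\phi_j(\beta_j)$ over all tuples of distinct colors $\beta_1,\dots,\beta_r$. The distinctness condition on the last color is removed by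
\begin{equation}\label{eq:merge}
\sum_{\beta_r\ne\beta_1,\dots,\beta_{r-1}}\phi_r(\beta_r)=p(\phi_r)-\sum_{j<r}\phi_r(\beta_j).
\end{equation}
The first term splits off the factor $p(\phi_r)$, and each of the others merges $\phi_r$ with $\phi_j$. All of them leave a sum of the same kind with $r-1$ blocks. Induction on $r$ gives products of $p$'s, and those with a block of one factor vanish.
\end{proof}

By \eqref{eq:cycle}, property (c) and Lemma~\ref{lem:Y1}, $\mathcal{A}=M$ whenever all $m_i\le1$. With Proposition~\ref{prop:mult} we obtain the first assertion of Theorem~\ref{thm:B}.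

\begin{proposition}\label{prop:low}
$\mathcal{I}(Z_n)_d=0$ for $d\le3$.
\end{proposition}

\section{Four colors}\label{sec:F4}

From now on $d=4$, and $m_i\in\{0,1,2\}$. A content has \emph{type} $(k,l)$ if $k$ slots have $m_i=2$ and $l$ slots have $m_i=1$; these are the slots with $S_{(2,2)}$ and $S_{(3,1)}$. The variables are $x_1,\dots,x_k\in P_2$ and $y_1,\dots,y_l\in P_1$. With $U=P_2^*$ we have $M=M_{k,l}=(U^{\otimes k}\otimes Y^{\otimes l})^{\mathfrak{S}_4}$, and we write $\mathcal{A}_{k,l}$ for $\mathcal{A}$. We first find coordinates on $P_2$ in which $\mathfrak{S}_4$ acts by monomial matrices.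

An element $x\in P_2$ is a function on pairs of colors with $\sum_{\beta\ne\alpha}x(\alpha\beta)=0$ for each $\alpha$. Adding all four equations shows that the sum of all six values is $0$. Adding the equations at $\alpha$ and $\beta$ and subtracting this total gives $x(\alpha\beta)=x(\gamma\delta)$ for complementary pairs. So $x$ depends only on the splitting of the colors into two pairs, and this is best expressed by identifying the colors with the field $\mathbb{F}_4=\{0,1,\rho,\rho^2\}$, $\rho^2=\rho+1$: two different pairs have the same sum exactly when they are complementary. Thus $x(\alpha\beta)=x(\alpha+\beta)$ for a function $x$ on $\mathbb{F}_4\setminus0$ with total sum $0$, and every such function defines an element of $P_2$. We set $x(0)=0$. With this convention improper colorings contribute zero, and \eqref{eq:Phi} becomes a sum over all colorings of the circuits: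
\begin{equation}\label{eq:Phi4}
\Phi_\Gamma=\sum_\tau(-2)^{|\tau|}\sum_{\text{colorings}}\ \prod_{i=1}^kx_i(\alpha_i+\beta_i)\prod_{j=1}^ly_j(\gamma_j),
\end{equation}
where $\alpha_i,\beta_i$ are the colors of the two passages through $x_i$ and $\gamma_j$ is the color of the passage through $y_j$.

Let $\zeta=e^{2\pi i/3}$, and let $\chi$ be the character of $\mathbb{F}_4^*$ with $\chi(\rho)=\zeta$, extended by $\chi(0)=0$; note $\chi^2=\bar\chi$. Then $\chi,\bar\chi$ form a basis of $P_2$. Writing $x=u\chi+v\bar\chi$ defines a basis $u,v$ of $U$. The $12$ affine maps $\alpha\mapsto\lambda\alpha+\mu$, $\lambda\neq0$, form a subgroup of index $2$ in the group $\mathfrak{S}_4$ of all permutations of $\mathbb{F}_4$, hence the alternating group $\mathfrak{A}_4$. The Frobenius map $\alpha\mapsto\alpha^2$ is the transposition of $\rho$ and $\rho^2$. On $U$,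
\begin{equation}\label{eq:action}
\text{translations act trivially},\qquad \rho\cdot:\ u\mapsto\zeta u,\ v\mapsto\bar\zeta v,\qquad\text{Frobenius: } u\leftrightarrow v .
\end{equation}
Since $\sum\chi^2=0$ and $\sum\chi\bar\chi=3$, the invariant pairing of two variables is
\[
q_{ij}=\sum_\delta x_i(\delta)x_j(\delta)=3(u_iv_j+v_iu_j).
\]

\subsection*{Pure and mixed monomials}
Let $k\ge1$, $\mathbf{u}=u_1\cdots u_k$ and $\mathbf{v}=v_1\cdots v_k$. The \emph{pure} part of $U^{\otimes k}$ is $\langle\mathbf{u},\mathbf{v}\rangle$, and the \emph{mixed} part is the span of all other monomials in the $u_i,v_i$. Both are stable under \eqref{eq:action}, so $M_{k,l}=M_{k,l}^{\mathrm{pure}}\oplus M_{k,l}^{\mathrm{mixed}}$. The mixed part is the one that induction can reach.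

\begin{lemma}\label{lem:mixed}
For $k\ge3$, $M_{k,l}^{\mathrm{mixed}}=\sum_{i<j}q_{ij}M_{k-2,l}$, where $M_{k-2,l}$ is formed with the variables other than $x_i,x_j$.
\end{lemma}

\begin{proof}
A multiple of $q_{ij}$ is mixed. Conversely, a mixed monomial with $k\ge3$ factors contains $u_iu_jv_h$ or $v_iv_ju_h$ for some distinct $i,j,h$, and
\[
2u_iu_jv_h=(u_iv_h+v_iu_h)u_j+(u_jv_h+v_ju_h)u_i-(u_iv_j+v_iu_j)u_h,
\]
with the same identity after exchanging $u$ and $v$. So an element of $M_{k,l}^{\mathrm{mixed}}$ has the form $\sum q_{ij}w_{ij}$ with $w_{ij}\in U^{\otimes(k-2)}\otimes Y^{\otimes l}$. Averaging over $\mathfrak{S}_4$ fixes the element and the $q_{ij}$ and replaces the $w_{ij}$ by invariants.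
\end{proof}

\subsection*{Covariants of the variables $y_j$}
By \eqref{eq:action} the pure part is isomorphic to $U$ if $3\nmid k$ and to the sum of the trivial and the sign representation if $3\mid k$. So besides Lemma~\ref{lem:Y1} we need spanning sets for the parts of $Y^{\otimes l}$ that pair with $U$ and with $\mathrm{sgn}$. For distinct colors let $\varepsilon(\alpha,\gamma,\beta)$ be the sign of the unique permutation of $\mathbb{F}_4$ that takes $(\rho,0,1)$ to $(\alpha,\gamma,\beta)$, and let $\varepsilon=0$ if two arguments agree. For blocks $\phi,\eta,\psi$ put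
\[
X(\phi,\psi)=\sum_{\alpha,\beta}x(\alpha+\beta)\phi(\alpha)\psi(\beta),\qquad\mathrm{Alt}(\phi,\eta,\psi)=\sum_{\alpha,\gamma,\beta}\varepsilon(\alpha,\gamma,\beta)\phi(\alpha)\eta(\gamma)\psi(\beta).
\]
Below, $\prod p$ denotes a possibly empty product of forms $p(\phi')$ over blocks with at least two factors.

\begin{lemma}\label{lem:Y23}
\begin{enumerate}
\item[(i)] $(U\otimes Y^{\otimes l})^{\mathfrak{S}_4}$ is spanned by the forms $X(\phi,\psi)\prod p$.
\item[(ii)] The subspace of $Y^{\otimes l}$ on which $\mathfrak{S}_4$ acts by the sign is spanned by the forms $\mathrm{Alt}(\phi,\eta,\psi)\prod p$.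
\end{enumerate}
\end{lemma}

\begin{proof}
As in Lemma~\ref{lem:Y1} we start from forms $\prod_{j\le r}\phi_j(\alpha_j)$ with distinct colors $\alpha_j$, $r\le4$. Let $\Sigma$ be the subgroup of $\mathfrak{S}_4$ that fixes each $\alpha_j$.

(i) The invariants are spanned by the sums $\sum_\sigma(\sigma\xi)\prod_j\phi_j(\sigma\alpha_j)$ with $\xi\in U$, and averaging over $\Sigma$ first, we may take $\xi\in U^\Sigma$. If $r\le1$, then $\Sigma$ contains a $3$-cycle, which has the eigenvalues $\zeta,\bar\zeta$ on $U$, so $U^\Sigma=0$. If $r=2$, then $\Sigma$ is generated by a transposition. It is conjugate to Frobenius, so it fixes exactly a line in $U$, and this line is spanned by the form $x(\alpha_1+\alpha_2)$. If $r\ge3$, the forms $x(\alpha_1+\alpha_2)$ and $x(\alpha_1+\alpha_3)$ span $U$, because two of the three values of $x$ determine the third. After renumbering the blocks, the invariants are therefore spanned by the sums $\sum x(\beta_1+\beta_2)\prod_{j\le r}\phi_j(\beta_j)$ over distinct $\beta_1,\dots,\beta_r$, with $r\ge2$. For $r\ge3$, \eqref{eq:merge} reduces $r$ by one.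 For $r=2$ the sum is $X(\phi_1,\phi_2)$, since $x(0)=0$.

(ii) The subspace is spanned by the sums $\sum_\sigma\mathrm{sgn}(\sigma)\prod_j\phi_j(\sigma\alpha_j)$. If $r\le2$, then $\Sigma$ contains a transposition and the sum vanishes. If $r=3$, it is $\pm\mathrm{Alt}(\phi_1,\phi_2,\phi_3)$. If $r=4$, it is $\pm\sum\varepsilon(\beta_1,\beta_2,\beta_3)\prod_{j\le4}\phi_j(\beta_j)$ with $\beta_4$ the fourth color, and \eqref{eq:merge} applied to $\beta_4$ reduces it to the case $r=3$.
\end{proof}

\subsection*{Two computations with $\chi$}
Summing over the colors of consecutive circuits will produce convolutions $(a*b)(\delta)=\sum_\gamma a(\gamma)b(\gamma+\delta)$ on the additive group of $\mathbb{F}_4$. Let $\theta(0)=3$ and $\theta(\delta)=-1$ for $\delta\ne0$.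

\begin{lemma}\label{lem:conv}
\begin{enumerate}
\item[(i)] $\chi*\chi=2\bar\chi$, $\chi*\bar\chi=\theta$, $\theta*\chi=4\chi$. Hence $\chi^{*(3m+1)}=8^m\chi$ and $\chi^{*(3m+2)}=2\cdot8^m\bar\chi$ for $m\ge0$, and $\chi^{*3m}=\frac{8^m}4\theta$ for $m\ge1$. The same holds with $\chi$ and $\bar\chi$ exchanged.
\item[(ii)] $\sum_{\alpha,\beta}\theta(\alpha+\beta)\phi(\alpha)\psi(\beta)=4p(\phi\psi)-p(\phi)p(\psi)$.
\item[(iii)] The kernel $K(\alpha,\gamma,\beta)=\chi(\alpha+\gamma)\bar\chi(\gamma+\beta)$ satisfies $K-\bar K=(\zeta-\bar\zeta)\,\varepsilon$.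
\end{enumerate}
\end{lemma}

\begin{proof}
(i) At $\delta=0$ we have $\sum\chi^2=0$ and $\sum\chi\bar\chi=3$. At $\delta=1$ only $\gamma=\rho,\rho^2$ contribute, and $\gamma+1=\gamma^2$ for these, so $(\chi*\chi)(1)=2$ and $(\chi*\bar\chi)(1)=\zeta^2+\zeta=-1$. The substitution $\gamma\mapsto\delta\gamma$ gives $(\chi*\chi)(\delta)=\chi(\delta)^2(\chi*\chi)(1)$ and $(\chi*\bar\chi)(\delta)=(\chi*\bar\chi)(1)$ for $\delta\ne0$. Since $\theta$ is four times the indicator function of $0$ minus the constant $1$, we get $\theta*\chi=4\chi-\sum\chi=4\chi$, and also (ii). Now $\chi^{*3}=2\bar\chi*\chi=2\theta$ and $\chi^{*4}=8\chi$, and the formulas for the powers follow by induction.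

(iii) If $\gamma\in\{\alpha,\beta\}$, then $K=0$, and if $\alpha=\beta\ne\gamma$, then $K=1$; both sides vanish. The kernel is invariant under affine maps, since $\chi(\lambda)\bar\chi(\lambda)=1$. If $\varepsilon=1$, the triple is an affine image of $(\rho,0,1)$ and $K=\chi(\rho)=\zeta$. If $\varepsilon=-1$, it is an affine image of the Frobenius image $(\rho^2,0,1)$ and $K=\bar\zeta$.
\end{proof}

\section{Chains and doubled cycles}\label{sec:graphs}

We compute $\Phi_\Gamma$ for three families of graphs in which few transition systems survive. If a circuit of $\tau$ uses both passages through a vertex $x_i$, the factor $x_i(0)=0$ kills the contribution of $\tau$ to \eqref{eq:Phi4}. We use this in the following form.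

\medskip
\noindent\emph{Closing rule.} Suppose that a path leaves $x_i$ along a half-edge $h$, follows $\tau$ at the other vertices it meets, and returns to $x_i$ along a half-edge $h'$. If $\tau$ does not pair $h$ with $h'$, then $h$ and $h'$ belong to different passages on the same circuit, and $\tau$ contributes $0$.
\medskip

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (0.7) (1.4,0) circle (0.7) (2.8,0) circle (0.7) (4.2,0) circle (0.7);
\fill (0.7,0) circle (0.07) (2.1,0) circle (0.07) (3.5,0) circle (0.07);
\draw[fill=white] (-0.495,0.495) circle (0.07) (-0.495,-0.495) circle (0.07) (1.4,0.7) circle (0.07) (4.9,0) circle (0.07);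
\node at (0.7,-0.72) {$x_1$}; \node at (2.1,-0.72) {$x_2$}; \node at (3.5,-0.72) {$x_3$};
\node at (-1.0,0) {$\phi$}; \node at (1.4,1.0) {$\eta$}; \node at (5.2,0) {$\psi$};
\node at (0,0) {$\alpha$}; \node at (1.4,0) {$\gamma_1$}; \node at (2.8,0) {$\gamma_2$}; \node at (4.2,0) {$\beta$};
\draw (6.8,-0.7) to[bend left=18] (8.2,-0.7) to[bend left=18] (8.2,0.7) to[bend left=18] (6.8,0.7) to[bend left=18] (6.8,-0.7);
\draw (6.8,-0.7) to[bend right=18] (8.2,-0.7) to[bend right=18] (8.2,0.7) to[bend right=18] (6.8,0.7) to[bend right=18] (6.8,-0.7);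
\fill (6.8,-0.7) circle (0.07) (8.2,-0.7) circle (0.07) (8.2,0.7) circle (0.07) (6.8,0.7) circle (0.07);
\node at (6.5,0.8) {$x_1$}; \node at (8.5,0.8) {$x_2$}; \node at (8.5,-0.8) {$x_3$}; \node at (6.5,-0.8) {$x_4$};
\end{tikzpicture}
\caption{Left: a chain with three vertices of degree four (black) and four vertices of degree two (white), grouped into blocks $\phi,\eta,\psi$. The only transition system that contributes has the four circles as circuits; their colors are written inside. Right: the doubled $4$-cycle.}\label{fig:graphs}
\end{figure}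

\subsection*{Quadruple edge}
Join $x_i$ and $x_j$ by four edges. A transition system consists of two pairings of the four edges, one at each end. Different pairings give one circuit of length $4$, which contributes $0$. Each of the three systems with equal pairings has two circuits and contributes $(-2)^2\sum_{\alpha,\beta}x_i(\alpha+\beta)x_j(\alpha+\beta)=16q_{ij}$. So $\Phi=48q_{ij}$, and by property (c),
\begin{equation}\label{eq:qA}
q_{ij}\,\mathcal{A}_{k-2,l}\subseteq\mathcal{A}_{k,l}.
\end{equation}

\subsection*{Chains}
Take $x_1,\dots,x_k$ with $k\ge1$, join consecutive ones by two edges, and attach a closed path through the vertices of a block $\phi$ at $x_1$ and a closed path through the vertices of a block $\psi$ at $x_k$. If $k\ge2$, one of the two edges $x_1x_2$ may be subdivided by the vertices of a block $\eta$ (Figure~\ref{fig:graphs}). By the closing rule a contributing system pairs the two ends of the $\phi$-path at $x_1$. Then the other two half-edges at $x_1$ are paired. If $k\ge2$, they lie on a closed path from $x_2$ to $x_2$, whose ends must be paired at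 $x_2$, and so on along the chain. Exactly one system contributes. It has $k+1$ circuits, with colors $\alpha,\gamma_1,\dots,\gamma_{k-1},\beta$. Summing over the colors of the circuits without vertices $y_j$ gives convolutions, and we obtain, without and with subdivision,
\begin{align}
C_k(\phi,\psi)&=(-2)^{k+1}\sum_{\alpha,\beta}\phi(\alpha)\,(x_1*\cdots*x_k)(\alpha+\beta)\,\psi(\beta),\label{eq:chain1}\\
C_k(\phi,\eta,\psi)&=(-2)^{k+1}\sum_{\alpha,\gamma,\beta}\phi(\alpha)\,x_1(\alpha+\gamma)\,\eta(\gamma)\,(x_2*\cdots*x_k)(\gamma+\beta)\,\psi(\beta).\label{eq:chain2}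
\end{align}
For $k=1$ the graph is a figure eight and $C_1(\phi,\psi)=4X(\phi,\psi)$.

\subsection*{Doubled cycles}
Take $x_1,\dots,x_k$ with $k\ge3$ in cyclic order and join neighbors by two edges. Of the three pairings at a vertex, one pairs the half-edges that lead to the same neighbor; we say that the vertex \emph{turns}. If some vertices turn and some do not, there is a turning $x_i$ with a non-turning neighbor $x_{i+1}$. The double edge between them is a closed path at $x_{i+1}$ whose ends are not paired, so the contribution is $0$. If all vertices turn, the $k$ double edges are the circuits. With colors $\gamma_1,\dots,\gamma_k$, the map to the differences $\delta_i=\gamma_{i-1}+\gamma_i$ is four-to-one onto the tuples with $\sum\delta_i=0$, and the contribution is $4(-2)^k(x_1*\cdots*x_k)(0)$. If no vertex turns, there are $2^k$ systems. Changing the pairing at $x_1$ switches between one circuit that goes around twice, which contributes $0$, and two circuits that go around once, which contribute $(-2)^2\sum_{\alpha,\beta}\prod_ix_i(\alpha+\beta)$. Hence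
\[
\Phi=4(-2)^k(x_1*\cdots*x_k)(0)+16\cdot2^{k-1}\sum_\delta\prod_ix_i(\delta).
\]
For $k=3m$, Lemma~\ref{lem:conv} shows that the coefficient of $\mathbf{u}$ is $4(-8)^m\cdot\frac{8^m}4\cdot3+16\cdot2^{3m-1}\cdot3$, and the coefficient of $\mathbf{v}$ is its conjugate. So the pure part of the form of the doubled $3m$-cycle is
\begin{equation}\label{eq:doubled}
3\cdot8^m\big(8+(-8)^m\big)(\mathbf{u}+\mathbf{v}),
\end{equation}
which vanishes for $m=1$ and for no other $m$.

\section{Types with a slot $S_{(3,1)}$}\label{sec:lpos}

\begin{proposition}\label{prop:lpos}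
If $l\ge1$, then $\mathcal{A}_{k,l}=M_{k,l}$ for all $k\ge0$.
\end{proposition}

\begin{proof}
Let $l=1$. Translations act trivially on $U^{\otimes k}$. They are transitive on the colors, so a translation-invariant function in $P_1$ is constant with sum zero, and neither $P_1$ nor $Y$ has a nonzero invariant. Hence $M_{k,1}=0$. Now let $l\ge2$. The case $k=0$ was settled in Section~\ref{sec:low}. The plan is to reach the pure part by chains, where the vertices $y_j$ close off the two ends, and the mixed part by induction.

\emph{Step 1: for $k\ge1$ the projection $\mathrm{pr}$ onto $M_{k,l}^{\mathrm{pure}}$ maps $\mathcal{A}_{k,l}$ onto $M_{k,l}^{\mathrm{pure}}$.} Factors $\prod p$ come from disjoint cycles and commute with $\mathrm{pr}$. The pure part of $x_1*\cdots*x_k$ is $\mathbf{u}\,\chi^{*k}+\mathbf{v}\,\bar\chi^{*k}$.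

Let $k=3m+1$. By \eqref{eq:action}, $u\mapsto\mathbf{u}$, $v\mapsto\mathbf{v}$ is an equivariant isomorphism from $U$ to the pure part. It maps $X(\phi,\psi)$ to $\sum(\mathbf{u}\chi+\mathbf{v}\bar\chi)(\alpha+\beta)\phi(\alpha)\psi(\beta)$, and by Lemma~\ref{lem:conv}(i), $\mathrm{pr}\,C_k(\phi,\psi)$ is $(-2)^{k+1}8^m$ times this form. Lemma~\ref{lem:Y23}(i) gives the claim.

Let $k=3m+2$. Now the isomorphism is $u\mapsto\mathbf{v}$, $v\mapsto\mathbf{u}$. It maps $X(\phi,\psi)$ to $\sum(\mathbf{v}\chi+\mathbf{u}\bar\chi)(\alpha+\beta)\phi(\alpha)\psi(\beta)$, and $\mathrm{pr}\,C_k(\phi,\psi)$ is $(-2)^{k+1}\,2\cdot8^m$ times this form. Again Lemma~\ref{lem:Y23}(i) applies.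

Let $k=3m$. Then $\mathbf{u}+\mathbf{v}$ is invariant and $\mathbf{u}-\mathbf{v}$ transforms by the sign, so $M^{\mathrm{pure}}_{k,l}$ is the direct sum of $M^+=(\mathbf{u}+\mathbf{v})\,(Y^{\otimes l})^{\mathfrak{S}_4}$ and $M^-=(\mathbf{u}-\mathbf{v})\,(Y^{\otimes l})^{\mathrm{sgn}}$. By Lemma~\ref{lem:Y1}, $M^+$ is spanned by the forms $(\mathbf{u}+\mathbf{v})\prod p$, and each has at least one factor $p$ because $l\ge 2$. Write the block of this factor as $y_j\psi$. Since $p(y_j)=0$, Lemma~\ref{lem:conv} gives
\[
\mathrm{pr}\,C_k(y_j,\psi)=(-2)^{k+1}\tfrac{8^m}4(\mathbf{u}+\mathbf{v})\big(4p(y_j\psi)-p(y_j)p(\psi)\big)=(-2)^{k+1}8^m(\mathbf{u}+\mathbf{v})\,p(y_j\psi).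
\]
So $M^+\subseteq\mathrm{pr}\,\mathcal{A}_{k,l}$. To reach $M^-$ we need three blocks, hence the subdivided chain. Since $\chi^{*(3m-1)}=2\cdot8^{m-1}\bar\chi$, \eqref{eq:chain2} gives
\[
\mathrm{pr}\,C_k(\phi,\eta,\psi)=(-2)^{k+1}\,2\cdot8^{m-1}\sum_{\alpha,\gamma,\beta}\big(\mathbf{u}K+\mathbf{v}\bar K\big)(\alpha,\gamma,\beta)\,\phi(\alpha)\eta(\gamma)\psi(\beta).
\]
As $a\mathbf{u}+b\mathbf{v}=\frac{a+b}2(\mathbf{u}+\mathbf{v})+\frac{a-b}2(\mathbf{u}-\mathbf{v})$, Lemma~\ref{lem:conv}(iii) shows that the $(\mathbf{u}-\mathbf{v})$-component is $(-2)^{k+1}8^{m-1}(\zeta-\bar\zeta)(\mathbf{u}-\mathbf{v})\mathrm{Alt}(\phi,\eta,\psi)$. After multiplication by $\prod p$ the other component lies in $M^+$, and Lemma~\ref{lem:Y23}(ii) gives $M^-\subseteq\mathrm{pr}\,\mathcal{A}_{k,l}$.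

\emph{Step 2: $k=1$ and $k=2$.} For $k=1$ there is no mixed part, and Step 1 suffices. For $k=2$, Lemma~\ref{lem:mixed} is not available: the mixed part of $U^{\otimes2}$ is spanned by $q_{12}$ and by $s_{12}=u_1v_2-v_1u_2$, which is fixed by affine maps and negated by Frobenius. So
\[
M_{2,l}=q_{12}M_{0,l}\oplus M_{2,l}^{\mathrm{pure}}\oplus s_{12}(Y^{\otimes l})^{\mathrm{sgn}} .
\]
The first summand lies in $\mathcal{A}_{2,l}$ by \eqref{eq:qA}. The mixed part of $x_1*x_2$ is $(u_1v_2+v_1u_2)\theta=\frac13q_{12}\theta$, so the forms $C_2(\phi,\psi)\prod p$ used in Step 1 have their mixed parts in the first summand. Hence the second summand lies in $\mathcal{A}_{2,l}$. In $C_2(\phi,\eta,\psi)$ the monomials $u_1v_2$ and $v_1u_2$ occur with the kernels $-8K$ and $-8\bar K$, so the $s_{12}$-component is $-4(\zeta-\bar\zeta)\,s_{12}\,\mathrm{Alt}(\phi,\eta,\psi)$. After multiplication by $\prod p$ the other components lie in the first two summands, and Lemma~\ref{lem:Y23}(ii) gives the third.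

\emph{Step 3: $k\ge3$.} By induction $M_{k-2,l}=\mathcal{A}_{k-2,l}$, so $M_{k,l}^{\mathrm{mixed}}\subseteq\mathcal{A}_{k,l}$ by Lemma~\ref{lem:mixed} and \eqref{eq:qA}. Step 1 now gives $\mathcal{A}_{k,l}=M_{k,l}$.
\end{proof}

\section{Types with slots $S_{(4)}$ and $S_{(2,2)}$ only}\label{sec:lzero}

Let $l=0$, and write $M_k$, $\mathcal{A}_k$. There are no chains now, and the doubled cycles take their place. The induction from $k-2$ to $k$ breaks at $k=3$, where \eqref{eq:doubled} vanishes. The defect persists at $k=5$, and we must show that it disappears at $k=7$.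

\begin{proposition}\label{prop:lzero}
$\dim M_k-\dim\mathcal{A}_k$ equals $1$ for $k=3$, $4$ for $k=5$, and $0$ for all other $k\ge0$.
\end{proposition}

\begin{proof}
For $S\subseteq[k]$ let $u_S=\prod_{i\in S}u_i$, $v_S=\prod_{i\in S}v_i$ and $S^c=[k]\setminus S$. By \eqref{eq:action}, for $k\geq1$ the space $M_k$ has the basis $u_Sv_{S^c}+v_Su_{S^c}$, indexed by the unordered pairs $\{S,S^c\}$ with $|S|\equiv|S^c|\pmod 3$. In particular $M_k^{\mathrm{pure}}$ is spanned by $\mathbf{u}+\mathbf{v}$ if $3\mid k$ and is zero otherwise. We record the inductive step: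
\begin{equation}\label{eq:step}
\text{if } k\ge4 \text{ and }\mathcal{A}_{k-2}=M_{k-2},\text{ then }\mathcal{A}_k=M_k.
\end{equation}
Indeed $M_k^{\mathrm{mixed}}\subseteq\mathcal{A}_k$ by Lemma~\ref{lem:mixed} and \eqref{eq:qA}, and if $k=3m$, then $m\ge2$ and the doubled $k$-cycle supplies $\mathbf{u}+\mathbf{v}$ by \eqref{eq:doubled}.

\emph{Even $k$, and $k=1$.} The empty graph has $\Phi=1$, so $\mathcal{A}_0=M_0=\mathbb{C}$. We have $M_1=0$, and $M_2=\langle q_{12}\rangle=\mathcal{A}_2$. By \eqref{eq:step}, $\mathcal{A}_k=M_k$ for all even $k$.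

\emph{$k=3$.} Here $M_3=\langle\mathbf{u}+\mathbf{v}\rangle$, and $\mathrm{hyp}\in\mathcal{I}(Z_3)$ is a highest weight vector of this type. By Proposition~\ref{prop:mult}, $\mathcal{A}_3=0$. This agrees with \eqref{eq:doubled}: the only loopless graph on three vertices of degree four is the doubled triangle.

\emph{$k=5$.} The congruence forces $\{|S|,|S^c|\}=\{1,4\}$, so $M_5$ has the basis $T_j=v_ju_{[5]\setminus j}+u_jv_{[5]\setminus j}$, $j=1,\dots,5$. The space of highest weight vectors of this type therefore has dimension $5$, and $D_1,\dots,D_5$ is a basis. By Theorem~\ref{thm:A} those in $\mathcal{I}(Z_5)$ form a $4$-dimensional subspace, so $\dim\mathcal{A}_5=1$. We identify this line. Let $\sum t_jT_j$ span it. By property (b) it is stable under $\mathfrak{S}_5$, which permutes the $T_j$, and all transpositions act on it by the same sign. If the sign were $-1$, the transposition $(ab)$ would give $t_j=0$ for $j\ne a,b$, and so all $t_j$ would vanish. Hence the sign is $+1$, all $t_j$ are equal, and $\mathcal{A}_5=\langle\sum_jT_j\rangle$.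

\emph{$k=7$.} Now $\{|S|,|S^c|\}=\{2,5\}$, and $M_7$ has the basis $R_P=v_Pu_{P^c}+u_Pv_{P^c}$, indexed by the $21$ pairs $P\subset[7]$. Fix a pair $\{i,j\}$ and form the $T_t$ with the five remaining variables. Expanding the product gives $(u_iv_j+v_iu_j)T_t=R_{\{j,t\}}+R_{\{i,t\}}$, so by \eqref{eq:qA} the space $\mathcal{A}_7$ contains
\[
q_{ij}\sum_{t\ne i,j}T_t=3\sum_{|P\cap\{i,j\}|=1}R_P .
\]
These $21$ elements have the coefficient matrix $3N$, where $N_{PQ}=1$ if $|P\cap Q|=1$ and $N_{PQ}=0$ otherwise. Let $C$ be the $7\times21$ incidence matrix of points and pairs. Then $(C^TC)_{PQ}=|P\cap Q|$, so $N=C^TC-2\,\mathrm{Id}$. Each point lies in six pairs and two points lie in one, so $CC^T=5\,\mathrm{Id}+J$ with $J$ the all-ones matrix, and its eigenvalues are $12$ and $5$. Thus $C^TC$ has the eigenvalues $12,5,0$, and $N$ has the eigenvalues $10,3,-2$. So $N$ is invertible and $\mathcal{A}_7=M_7$. By \eqref{eq:step}, $\mathcal{A}_k=M_k$ for all odd $k\ge7$.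
\end{proof}

\begin{remark}
The inequality $\dim\widehat Z_n\le3n+1$ does not guarantee a dense orbit. For $n=4$ the quartic invariants of $SL(2)^{\times4}$ form the dual of $M_4$, which has dimension $3$, and none of them vanishes on $Z_4$ because $\mathcal{A}_4=M_4$. A dense orbit would force a two-dimensional subspace to vanish.
\end{remark}

\section{The quartics in the ideal}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The statement for $d\le3$ is Proposition~\ref{prop:low}. By Propositions~\ref{prop:mult}, \ref{prop:lpos} and~\ref{prop:lzero}, the highest weight vectors in $\mathcal{I}(Z_n)_4$ have content $2$ on a subset $B\subseteq[n]$ with $|B|\in\{3,5\}$ and content $0$ elsewhere.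

For $|B|=3$ they form a line, spanned by $\mathrm{hyp}_B$, and these vectors generate $\mathcal{H}_n$ (Example~\ref{ex:hyp}). For $|B|=5$ they form a $4$-dimensional space $L_B$. By Theorem~\ref{thm:A} and Lemma~\ref{lem:inv}, the ideal contains all differences $D_i^B-D_j^B$, which are the $\mathfrak{S}_n$-translates of $D_1-D_2$. Hence
\[
L_B=\Big\{\sum_{j\in B}c_jD_j^B:\ \sum_{j\in B}c_j=0\Big\},
\]
and the $SL(2)^{\times n}$-module generated by all $L_B$ is $\mathcal{K}_n$. Each nonzero vector of $L_B$ generates a tensor product of five one-dimensional modules $S_{(2,2)}V_i^*$, $i\in B$, and $n-5$ modules $S_{(4)}V_i^*$ of dimension $5$. This module has dimension $5^{n-5}$ and occurs with multiplicity $4$. The modules $\mathcal{H}_n$ and $\mathcal{K}_n$ have no isomorphic irreducible summands, so $\mathcal{I}(Z_n)_4=\mathcal{H}_n\oplus\mathcal{K}_n$, of the stated dimension.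

Let $n\ge5$ and let $N\subseteq\mathcal{K}_n$ be a nonzero $G$-submodule. It contains a nonzero highest weight vector, whose content singles out one set $B$; so the vector is $f=\sum_{j\in B}c_jD_j^B\in L_B$. Since $f\neq0$ and $\sum c_j=0$, there are $a,b\in B$ with $c_a\ne c_b$. Subtracting the image of $f$ under the transposition $(ab)$ gives $(c_a-c_b)(D_a^B-D_b^B)\in N$. This is a nonzero multiple of a translate of $D_1-D_2$, so $N=\mathcal{K}_n$.

Finally, a homogeneous generating set of $\mathcal{I}(Z_n)$ has no nonzero elements of degree below four, so its quartics span $\mathcal{I}(Z_n)_4$. If the set is minimal, they are linearly independent, and their number is $\dim\mathcal{I}(Z_n)_4$.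
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides} \emph{$G$-Varieties and Principal Minors of Symmetric Matrices}, \texttt{http://www.auburn.edu/\%7Elao0004/Thesis\_Defense.pdf}
\end{thebibliography}
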